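\title{Graphs whose inverse domination number exceeds the independence number}

\begin{abstract}
The inverse domination number $\gamma'(G)$ of a graph $G$ without isolated vertices is the smallest size of a dominating set that is disjoint from some minimum dominating set. We disprove the conjecture that $\gamma'(G)$ never exceeds the independence number $\beta_0(G)$. For all integers $q\ge 2$ and $e\ge 0$ we construct a finite connected graph with a unique minimum dominating set and with $\gamma=3q+e$, $\beta_0=3q+e+1$ and $\gamma'=4q+e$. Thus $\gamma'-\beta_0$ is unbounded, $\gamma'/\beta_0$ comes arbitrarily close to $4/3$, and counterexamples exist for every domination number $\gamma\ge 6$. The proof is self-contained.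
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite and simple, have at least two vertices, and have no isolated vertices. Let $G=(V,E)$ be such a graph. A set $X\subseteq V$ \emph{dominates} a vertex $v$ if $v\in X$ or $v$ has a neighbor in $X$; it dominates a set of vertices if it dominates each of them; and it is a \emph{dominating set} of $G$ if it dominates $V$. The \emph{domination number} $\gamma(G)$ is the smallest size of a dominating set, and a dominating set of that size is a \emph{minimum dominating set}. A set of vertices is \emph{independent} if no two of its members are adjacent, and the \emph{independence number} $\beta_0(G)$ is the largest size of an independent set.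

We use two elementary facts.
\begin{itemize}
\item[(F1)] \emph{Let $U\subseteq V$ and let $I$ be a maximal independent subset of $U$, that is, an independent set contained in $U$ and in no larger independent subset of $U$. Then $I$ dominates $U$.} Indeed, a vertex of $U$ not dominated by $I$ could be added to $I$.
\item[(F2)] \emph{If $D$ is a minimum dominating set, then $V\setminus D$ is a dominating set.} Suppose that some $d\in D$ has no neighbor outside $D$. Since $d$ is not isolated, it has a neighbor in $D\setminus\{d\}$, and the vertices outside $D$ are dominated without the help of $d$. So $D\setminus\{d\}$ is a smaller dominating set, which is impossible.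
\end{itemize}
Fact (F1) with $U=V$ gives $\gamma(G)\le\beta_0(G)$. Fact (F2) says that after a minimum dominating set has been set aside, the remaining vertices can still dominate the graph, and one asks how many of them are needed. If $D$ is a minimum dominating set, a dominating set $D'\subseteq V\setminus D$ is an \emph{inverse dominating set} with respect to $D$. The \emph{inverse domination number} $\gamma'(G)$ is the smallest size of an inverse dominating set, the minimum being taken over all minimum dominating sets $D$ and all inverse dominating sets with respect to $D$.

In a complete graph $\gamma=\gamma'=\beta_0=1$. In the cycle on six vertices the three pairs of opposite vertices are disjoint minimum dominating sets, so $\gamma=\gamma'=2$, while $\beta_0=3$. In a star with $m\ge2$ leaves the center is the only minimum dominating set, and a dominating set that avoids the center contains every leaf, so $\gamma=1$ and $\gamma'=\beta_0=m$. Thus $\gamma'$ can be far larger than $\gamma$, yet in these examples it obeys the same upper bound $\beta_0$. The conjecture of \cite{IDN} is that this always happens: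
\begin{equation}\label{eq:conj}
\gamma'(G)\le\beta_0(G)\qquad\text{for every graph $G$ without isolated vertices.}
\end{equation}
There is a natural argument in its favor, which we give in Section~\ref{sec:repair} and which proves the inequality whenever some minimum dominating set is independent. Nevertheless \eqref{eq:conj} is false.

\begin{theorem}\label{thm:main}
For all integers $q\ge2$ and $e\ge0$ there is a finite connected graph $G=G_{q,e}$ with at least two vertices and no isolated vertices, having a unique minimum dominating set, such that
\[
\gamma(G)=3q+e,\qquad \beta_0(G)=3q+e+1,\qquad \gamma'(G)=4q+e .
\]
Hence $\gamma'(G)-\beta_0(G)=q-1\ge1$.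
\end{theorem}

The smallest case $q=2$, $e=0$ has $\gamma=6$, $\beta_0=7$ and $\gamma'=8$. The difference $\gamma'-\beta_0$ is unbounded, and for $e=0$ the ratio $\gamma'/\beta_0=4q/(3q+1)$ tends to $4/3$. For each $k\ge6$, the choice $q=2$, $e=k-6$ gives a graph with $\gamma=k$, $\beta_0=k+1$, $\gamma'=k+2$, and the choice $q=\lfloor k/3\rfloor$, $e=k-3q$ gives a graph with $\gamma=k$, $\beta_0=k+1$ and $\gamma'-\beta_0=\lfloor k/3\rfloor-1$.

Section~\ref{sec:repair} reads off from the natural argument what a counterexample should look like. The construction has two independent parts, a labeling device (Section~\ref{sec:labels}) and a gadget with twenty elements (Section~\ref{sec:gadget}). Sections~\ref{sec:unique} and~\ref{sec:inverse} compute $\gamma$ and $\gamma'$. Section~\ref{sec:threshold} combines Theorem~\ref{thm:main} with two results of Krop, McDonald and Puleo \cite{KMP}, which are used nowhere else.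

\section{The repair argument and the shape of a counterexample}\label{sec:repair}

To dominate $G$ from outside a minimum dominating set $D$ with about $\beta_0$ vertices, one starts from a maximal independent subset of $V\setminus D$. It dominates everything except possibly some vertices of $D$, and these can be repaired one at a time.

\begin{lemma}\label{lem:repair}
Let $D$ be a minimum dominating set of $G$, let $I$ be a maximal independent subset of $V\setminus D$, and let $D_0$ be the set of vertices of $D$ with no neighbor in $I$. Then $\gamma'(G)\le |I|+|D_0|$.
\end{lemma}

\begin{proof}
By (F2), each $d\in D_0$ has a neighbor $n_d\in V\setminus D$. Put $D'=I\cup\{n_d:d\in D_0\}\subseteq V\setminus D$. The set $I$ dominates $V\setminus D$ by (F1) and $D\setminus D_0$ by the definition of $D_0$, and the vertices $n_d$ dominate $D_0$. So $D'$ is an inverse dominating set with at most $|I|+|D_0|$ vertices.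
\end{proof}

Let $i(G)$ be the smallest size of an independent dominating set. Then $\gamma(G)\le i(G)$, with equality exactly when some minimum dominating set is independent.

\begin{proposition}\label{prop:indep}
If $G$ has an independent minimum dominating set, that is, if $\gamma(G)=i(G)$, then $\gamma'(G)\le\beta_0(G)$.
\end{proposition}

\begin{proof}
Let $D$ be an independent minimum dominating set and take $I$ and $D_0$ as in Lemma~\ref{lem:repair}. There is no edge inside $I$, none inside $D_0\subseteq D$, and none between $I$ and $D_0$. So $I\cup D_0$ is independent, and $\gamma'(G)\le|I|+|D_0|\le\beta_0(G)$.
\end{proof}

Every counterexample to \eqref{eq:conj} therefore has $\gamma<i$. The proof also shows where the argument can lose. The repair costs $|D_0|$ vertices, while the independent set that pays for it gains only an independent subset of $D_0$. The loss is largest when $D_0$ is a clique. We therefore look for a graph with vertex set $D\sqcup W$ and numbers $k,q$ such that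
\begin{itemize}
\item[(T1)] $D$ is a clique on $k$ vertices and is the only minimum dominating set;
\item[(T2)] every independent subset of $W$ has at most $k$ vertices;
\item[(T3)] every dominating set of $G$ contained in $W$ has at least $k+q$ vertices.
\end{itemize}
An independent set meets the clique $D$ in at most one vertex, so (T2) gives $\beta_0\le k+1$. By (T1), $\gamma'$ is computed with respect to $D$ alone, so (T3) gives $\gamma'\ge k+q$, and $q=2$ suffices for a counterexample. The bound in (T2) cannot be lowered: if $I$ is a maximal independent subset of $W$ and $d\in D$, then $I\cup\{d\}$ is a dominating set other than $D$, so (T1) forces $|I|+1>k$.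

To make $D$ as hard as possible to dominate from $W$, we join each vertex of $W$ to exactly one vertex of $D$, which we think of as its color. A dominating set inside $W$ must then contain all $k$ colors. By (T2), (T3) and Lemma~\ref{lem:repair}, on the other hand, every maximal independent subset of $W$ has $|D_0|\ge q$, that is, it misses at least $q$ colors. So the edges inside $W$ have two tasks: to cap independent sets at $k$ vertices, and to force independent sets to miss $q$ colors. We use one kind of edge for each task. The difficulty is that every edge also helps to dominate, and thus threatens (T1) and (T3). The next section shows how to impose the cap without giving cheap dominating sets away, and Section~\ref{sec:gadget} does the same for the missing colors.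

\section{Types, charts and labels}\label{sec:labels}

A \emph{type system} consists of a finite set $\mathcal T$ of \emph{types}, a symmetric relation on $\mathcal T$ called \emph{conflict} in which no type conflicts with itself, and a map from $\mathcal T$ onto a set $K$ of $k\ge2$ \emph{colors}. Two types, equal or not, are \emph{compatible} if they do not conflict. Each vertex of $W$ will have a type, which determines its color, and vertices of conflicting types will be adjacent. The types in an independent subset of $W$ are then pairwise compatible, and a suitable choice of conflicts makes them miss colors. We write $[k]=\{1,\dots,k\}$ and call its elements \emph{labels}.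

The obvious way to obtain (T2) is to take $W=\mathcal T\times[k]$ and to join also any two vertices with the same label. This caps independent sets at $k$ vertices, but it destroys (T1) and (T3): choose one vertex of each color, using each label once. Every other vertex of $W$ shares its label with a chosen vertex, so these $k$ vertices dominate the whole graph. The defect is that the labels of \emph{any} $k$ vertices can cooperate, whereas the cap is needed only for vertices whose types are pairwise compatible. We therefore give a vertex a separate label for each such set of types.

A \emph{chart} is a set of pairwise compatible types. For $\tau\in\mathcal T$ let $\Sigma_\tau$ be the set of charts that contain $\tau$; it is nonempty because $\{\tau\}\in\Sigma_\tau$. Two types in a common chart are compatible, and if $\tau,\tau'$ are compatible then $\{\tau,\tau'\}$ is a chart. Hence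
\begin{equation}\label{eq:common}
\tau,\tau'\text{ are compatible}\iff \Sigma_\tau\cap\Sigma_{\tau'}\neq\emptyset .
\end{equation}

\begin{definition}\label{def:graph}
The graph $G(\mathcal T)$ has vertex set $D\sqcup W$, where
\[
D=\{d_\kappa:\kappa\in K\},\qquad W=\{(\tau,f):\tau\in\mathcal T,\ f\colon\Sigma_\tau\to[k]\}.
\]
The vertex $(\tau,f)$ has type $\tau$, its color is the color of $\tau$, and $f(\sigma)$ is its label at the chart $\sigma$. The edges are as follows.
\begin{itemize}
\item Any two vertices of $D$ are adjacent.
\item $d_\kappa$ is adjacent to $(\tau,f)$ if and only if $\tau$ has color $\kappa$.
\item Distinct vertices $(\tau,f)$ and $(\tau',f')$ of $W$ are adjacent if and only if $\tau$ and $\tau'$ conflict, or $f(\sigma)=f'(\sigma)$ for some chart $\sigma\in\Sigma_\tau\cap\Sigma_{\tau'}$.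
\end{itemize}
\end{definition}

The graph $G(\mathcal T)$ is finite and simple. Every vertex of $W$ has exactly one neighbor in $D$, so $D$ is a dominating set with $k$ vertices; since $D$ is a clique with $k\ge2$, the graph is connected and has no isolated vertices. For $c\in[k]$ we write $(\tau,\overline{c})$ for the vertex of type $\tau$ whose label is $c$ at every chart in $\Sigma_\tau$.

\begin{example}\label{ex:toy}
Take three types $x,y,w$ with the single conflict between $x$ and $w$, and $k=2$ colors: $x$ has the first color, $y$ and $w$ have the second. Then
\[
\Sigma_x=\{\{x\},\{x,y\}\},\qquad \Sigma_y=\{\{y\},\{x,y\},\{y,w\}\},\qquad \Sigma_w=\{\{w\},\{y,w\}\},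
\]
so $W$ has $4+8+4=16$ vertices. Consider $X=\{(x,\overline{1}),(w,\overline{2})\}$. This set uses both colors and both labels, and with one label per vertex it would dominate the graph. In $G(\mathcal T)$ it dominates the vertices of types $x$ and $w$, through the conflict. A vertex $(y,g)$, however, is compared with $(x,\overline{1})$ only at the chart $\{x,y\}$ and with $(w,\overline{2})$ only at the chart $\{y,w\}$. With $g(\{x,y\})=2$ and $g(\{y,w\})=1$ it is adjacent to neither. The two labels of $X$ never appear at the same chart, so they can be avoided one chart at a time.

Now consider $X'=\{(x,\overline{1}),(y,\overline{2})\}$, which uses both labels at the chart $\{x,y\}$. A vertex of type $x$ or $y$ has label $1$ or $2$ at this chart and is therefore dominated by $X'$, and a vertex of type $w$ is adjacent to $(x,\overline{1})$. Since $X'$ contains both colors, it dominates the whole graph from inside $W$ with $k$ vertices. So labels still cooperate inside one chart, and for a counterexample every chart has to miss colors.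
\end{example}

The two lemmas of this section hold for every type system. The first gives (T2) and generalizes the set $X'$.

\begin{lemma}\label{lem:indep}
Let $G=G(\mathcal T)$.
\begin{enumerate}
\item[(a)] Every independent set $I\subseteq W$ has $|I|\le k$.
\item[(b)] If $\tau_1,\dots,\tau_k$ are pairwise compatible types, not necessarily distinct, then $\{(\tau_c,\overline{c}):c\in[k]\}$ is an independent set with $k$ vertices, and it dominates $W$.
\item[(c)] $\beta_0(G)=k+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $\sigma$ of types that occur in $I$ is a chart, because vertices of conflicting types are adjacent. For distinct $(\tau,f),(\tau',f')\in I$ we have $\sigma\in\Sigma_\tau\cap\Sigma_{\tau'}$, and nonadjacency gives $f(\sigma)\neq f'(\sigma)$. So the labels at $\sigma$ of the vertices of $I$ are distinct elements of $[k]$.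

(b) For $c\ne c'$ the types $\tau_c,\tau_{c'}$ are compatible, and the labels $c,c'$ differ at every common chart, of which there is at least one by \eqref{eq:common}. So the $k$ vertices are distinct and pairwise nonadjacent. By (a) they form a maximal independent subset of $W$, which dominates $W$ by (F1).

(c) An independent set has at most one vertex in the clique $D$ and at most $k$ vertices in $W$. Conversely, fix a type $\tau$ and a color $\kappa$ other than the color of $\tau$, which exists as $k\ge2$. By (b) the vertices $(\tau,\overline{c})$, $c\in[k]$, are independent, and none is adjacent to $d_\kappa$. Adding $d_\kappa$ gives an independent set with $k+1$ vertices.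
\end{proof}

The second lemma generalizes the vertex $(y,g)$. For $X\subseteq W$, call a chart $\sigma$ \emph{$X$-full} if all labels occur at $\sigma$ among the vertices of $X$:
\[
\{f(\sigma):(\tau,f)\in X,\ \tau\in\sigma\}=[k].
\]
If $\sigma$ is $X$-full, at least $k$ vertices of $X$ have their type in $\sigma$.

\begin{lemma}[Escape lemma]\label{lem:escape}
Let $X\subseteq W$ and suppose that no chart is $X$-full. If $\tau$ is compatible with every type that occurs in $X$, then some vertex of type $\tau$ is not dominated by $X$.
\end{lemma}

\begin{proof}
For each $\sigma\in\Sigma_\tau$ choose a label $g(\sigma)\in[k]$ outside $\{f(\sigma):(\tau',f)\in X,\ \tau'\in\sigma\}$; this is possible because $\sigma$ is not $X$-full. Let $(\tau',f)\in X$. The types $\tau$ and $\tau'$ are compatible, and $g(\sigma)\ne f(\sigma)$ for every $\sigma\in\Sigma_\tau\cap\Sigma_{\tau'}$. This intersection is nonempty by \eqref{eq:common}, so $(\tau,g)\neq(\tau',f)$, and the two vertices are not adjacent. Hence $X$ does not dominate $(\tau,g)$.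
\end{proof}

The proof uses that $W$ contains \emph{all} functions $\Sigma_\tau\to[k]$, so that the labels at different charts can be chosen with no relation to each other. The lemma reduces domination in $G(\mathcal T)$ to a dichotomy about types. If $X\subseteq W$ dominates all vertices of certain types, then either $X$ \emph{fills a chart}, spending $k$ vertices inside it, or $X$ \emph{conflicts} with each of these types. It remains to make both options expensive.

\section{A gadget with three letters}\label{sec:gadget}

Filling a chart is expensive if every chart misses colors, since the missing colors must be paid for separately. Conflict is expensive if few types cannot conflict with all types of many colors. These demands pull against each other: the first asks for many conflicts, the second for few. The following gadget meets both.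

\begin{definition}\label{def:gadget}
The \emph{gadget} has twenty types, each carrying one of the three \emph{letters} $a,b,z$: the types $a_p$ and $b_p$ for $p\in[5]$, and the types $z_L$ for the ten $2$-element subsets $L\subseteq[5]$. Types with the same letter are compatible, and
\[
\begin{array}{lll}
a_p\text{ and }b_{p'} &\text{are compatible if and only if}& p=p',\\
a_p\text{ and }z_L &\text{are compatible if and only if}& p\in L,\\
b_p\text{ and }z_L &\text{are compatible if and only if}& p\notin L.
\end{array}
\]
A set $S$ of types of the gadget \emph{blocks} a letter $\ell$ if every type with letter $\ell$ conflicts with some member of $S$. Let $\mathrm{Bl}(S)$ be the set of letters blocked by $S$.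
\end{definition}

The empty set blocks nothing. To show that $S$ does not block $\ell$, one exhibits a type with letter $\ell$ that is compatible with all members of $S$; we call it a \emph{witness} for $\ell$. We write $z_{pp'}$ for $z_{\{p,p'\}}$.

Blocking does occur. The set $\{a_1,b_1\}$ blocks $z$, since $z_L$ conflicts with $a_1$ if $1\notin L$ and with $b_1$ if $1\in L$. Adding $z_{12}$ blocks $b$ as well, since $b_1$ conflicts with $z_{12}$ and every other $b_p$ with $a_1$. Adding $z_{23}$ blocks $a$, since $a_1$ conflicts with $z_{23}$ and every other $a_p$ with $b_1$. So two, three and four types can block one, two and three letters. The point of the gadget is that one can never do better.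

\begin{lemma}\label{lem:gadget}
\begin{enumerate}
\item[(a)] No set of pairwise compatible types of the gadget contains all three letters.
\item[(b)] If $S$ is a nonempty set of types of the gadget, then $|\mathrm{Bl}(S)|\le|S|-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $a_p,b_{p'},z_L$ were pairwise compatible, then $p=p'$, $p\in L$ and $p'\notin L$, which is absurd.

(b) Every type is compatible with some type of each of the other two letters: $a_p$ with $b_p$ and with $z_L$ for $p\in L$; $b_p$ with $a_p$ and with $z_L$ for $p\notin L$; and $z_L$ with $a_p$ for $p\in L$ and with $b_p$ for $p\notin L$. Members of $S$ with letter $\ell$ are compatible with all types of letter $\ell$. Together these facts give: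
\begin{quote}
$(*)$ if at most one member of $S$ has a letter other than $\ell$, then $\ell\notin\mathrm{Bl}(S)$.
\end{quote}
Since there are three letters, we must find $4-|S|$ unblocked letters, and there is nothing to prove for $|S|\ge4$.

If $|S|=1$, then $(*)$ applies to all three letters.

If $|S|=2$ and the two members have different letters, then $(*)$ applies to both of these letters. If they have the same letter, $(*)$ applies to it, and a second unblocked letter is found as follows. For $S=\{a_p,a_{p'}\}$ the type $z_{pp'}$ is a witness for $z$. For $S=\{b_p,b_{p'}\}$ choose $L$ among the three points outside $\{p,p'\}$; then $z_L$ is a witness for $z$. For $S=\{z_L,z_{L'}\}$ we have $|L\cup L'|\le4$, so there is $p\notin L\cup L'$, and $b_p$ is a witness for $b$.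

If $|S|=3$ and some letter occurs at least twice, then $(*)$ applies to it. Otherwise $S=\{a_p,b_{p'},z_L\}$. If $p\neq p'$, choose $L'$ with $p\in L'$ and $p'\notin L'$; then $z_{L'}$ is a witness for $z$. If $p=p'\in L$, then $a_p$ is a witness for $a$. If $p=p'\notin L$, then $b_p$ is a witness for $b$.
\end{proof}

\begin{remark}\label{rem:minimal}
Fewer letters would not do. With two letters, the analogue of (a) says that every type of one letter conflicts with every type of the other; then a single type blocks a letter and (b) fails. Nor can $[5]$ be replaced by $[4]$ in Definition~\ref{def:gadget}: the set $\{z_{12},z_{34}\}$ would block $a$, as no point lies in both pairs, and $b$, as every point lies in one of them.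
\end{remark}

One gadget forces a chart to miss one color, and makes blocking cost one vertex more than the number of letters blocked. So one gadget raises $\gamma'$ one above $k$, which only matches $\beta_0=k+1$. The costs add over mutually compatible copies of the gadget, while $\beta_0$ stays at $k+1$.

\begin{definition}\label{def:Gqe}
Fix $q\ge2$ and $e\ge0$. The type system $\mathcal T_{q,e}$ consists of $q$ disjoint copies of the gadget, numbered $1,\dots,q$, and $e$ further types $o_1,\dots,o_e$. Conflicts inside a copy are those of the gadget, and there are no others: types from different copies are compatible, and each $o_i$ is compatible with every type. A type with letter $\ell$ in copy $j$ has color $(j,\ell)$, and $o_i$ has a color of its own, also written $o_i$. The number of colors is $k=3q+e$. Put $G_{q,e}=G(\mathcal T_{q,e})$.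
\end{definition}

The types $o_i$ serve only to reach values of $k$ that are not multiples of $3$. By Lemma~\ref{lem:gadget}(a), a chart misses a letter in each copy:
\begin{equation}\label{eq:miss}
\text{for every chart $\sigma$, at least $q$ colors are not the color of any type in $\sigma$.}
\end{equation}
The graphs $G_{q,e}$ are very large. In $\mathcal T_{2,0}$ the twenty types with letter $z$ are pairwise compatible, so each of them lies in at least $2^{19}$ charts, and $G_{2,0}$ has more than $6^{2^{19}}$ vertices.

For $X\subseteq W$ and $1\le j\le q$, let $X_j$ be the set of vertices of $X$ whose type lies in copy $j$, and let $\mathrm{Bl}(X_j)$ be the set of letters blocked by the set of types that occur in $X_j$. There are at most $|X_j|$ such types, so Lemma~\ref{lem:gadget}(b) gives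
\begin{equation}\label{eq:cost}
|\mathrm{Bl}(X_j)|\le|X_j|-1\qquad\text{whenever }\mathrm{Bl}(X_j)\neq\emptyset .
\end{equation}
A type in copy $j$ can conflict only with types in copy $j$. Hence, if every type of color $(j,\ell)$ conflicts with some type that occurs in $X$, then $\ell\in\mathrm{Bl}(X_j)$.

\section{The minimum dominating set is unique}\label{sec:unique}

From now on $G=G_{q,e}$ and $k=3q+e$. A competitor of $D$ arises by removing some vertices $d_\kappa$ and adding at most as many vertices of $W$. The added vertices must dominate all vertices of the abandoned colors, and the escape lemma leaves them two ways to do so.

\begin{proposition}\label{prop:unique}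
If $Z$ is a dominating set of $G$ with $|Z|\le k$, then $Z=D$. Hence $\gamma(G)=k$, and $D$ is the only minimum dominating set.
\end{proposition}

\begin{proof}
Let $X=Z\cap W$ and $R=\{\kappa\in K:d_\kappa\notin Z\}$. Then $|Z\cap D|=k-|R|$, so
\begin{equation}\label{eq:XR}
|X|\le|R|\le k .
\end{equation}
If $R=\emptyset$, then $X=\emptyset$ and $Z=D$. Suppose that $R\ne\emptyset$. A vertex of $W$ of color $\kappa\in R$ has $d_\kappa\notin Z$ as its only neighbor in $D$, so it is dominated by $X$.

\emph{Case 1: some chart $\sigma$ is $X$-full.} At least $k$ vertices of $X$ have their type in $\sigma$. By \eqref{eq:XR}, $|X|=|R|=k$, so $Z$ contains no vertex of $D$ and all vertices of $Z=X$ have their type in $\sigma$. By \eqref{eq:miss} some color $\kappa$ does not occur in $\sigma$. Then $d_\kappa\notin Z$, and $d_\kappa$ has no neighbor in $Z$, since its neighbors in $W$ have color $\kappa$. This contradicts the choice of $Z$.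

\emph{Case 2: no chart is $X$-full.} By Lemma~\ref{lem:escape}, every type whose color lies in $R$ conflicts with a type that occurs in $X$. The types $o_i$ conflict with nothing, so $R$ consists of colors $(j,\ell)$. Let $R_j$ be the set of letters $\ell$ with $(j,\ell)\in R$, and let $J=\{j:R_j\neq\emptyset\}$, which is nonempty. We have $R_j\subseteq\mathrm{Bl}(X_j)$, so \eqref{eq:cost} gives $|R_j|\le|X_j|-1$ for $j\in J$. The sets $X_j$ are disjoint subsets of $X$, and therefore
\[
|R|=\sum_{j\in J}|R_j|\le\sum_{j\in J}\bigl(|X_j|-1\bigr)\le|X|-|J|<|X| ,
\]
which contradicts \eqref{eq:XR}.

Since $D$ is a dominating set with $k$ vertices, the last assertion follows.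
\end{proof}

Each half of Lemma~\ref{lem:gadget} is needed here. If one chart contained all colors, Lemma~\ref{lem:indep}(b) applied to one type of each color would give a dominating set of size $k$ inside $W$, as in Example~\ref{ex:toy}. If a set of $r<k$ types blocked $r$ colors, one could exchange the $r$ corresponding vertices of $D$ for one vertex of each of these types; the remaining vertices of the clique would still dominate $D$, and a second dominating set of size $k$ would result.

\section{The inverse domination number}\label{sec:inverse}

The same dichotomy bounds dominating sets inside $W$. Such a set must now dominate all types and contain all colors, and either option costs one extra vertex per copy of the gadget.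

\begin{proposition}\label{prop:inverse}
$\gamma'(G)=k+q=4q+e$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:unique}, $\gamma'(G)$ is the smallest size of a dominating set of $G$ contained in $V\setminus D=W$.

\emph{Lower bound.} Let $X\subseteq W$ be a dominating set of $G$. Each $d_\kappa$ has a neighbor in $X$, so $X$ contains a vertex of every color.

Suppose first that some chart $\sigma$ is $X$-full. At least $k$ vertices of $X$ have their type in $\sigma$. By \eqref{eq:miss} at least $q$ colors do not occur in $\sigma$, and $X$ contains a vertex of each of them. These $q$ vertices have types outside $\sigma$, so $|X|\ge k+q$.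

Suppose next that no chart is $X$-full. Since $X$ dominates $W$, Lemma~\ref{lem:escape} shows that every type conflicts with a type that occurs in $X$. If $e\ge1$ this is impossible, because $o_1$ conflicts with nothing. If $e=0$, then $\mathrm{Bl}(X_j)=\{a,b,z\}$ for every $j$, so $|X_j|\ge4$ by \eqref{eq:cost}, and $|X|\ge4q=k+q$.

\emph{Upper bound.} The types $a_1$ and $b_1$ of all copies, together with $o_1,\dots,o_e$, form a chart $\sigma_0$ with $2q+e\le k$ types. Choose $\tau_1,\dots,\tau_k\in\sigma_0$ so that every type in $\sigma_0$ appears at least once, and let $I=\{(\tau_c,\overline{c}):c\in[k]\}$. By Lemma~\ref{lem:indep}(b), $I$ has $k$ vertices and dominates $W$. It contains every color except the $q$ colors $(j,z)$. Adding one vertex of each of these colors gives a dominating set of $G$ inside $W$ with $k+q$ vertices.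
\end{proof}

For $e=0$ both cases of the lower bound are attained. The set just constructed fills a chart. Taking instead one vertex of each of the types $a_1,b_1,z_{12},z_{23}$ in every copy gives $4q$ vertices that contain all colors and, by the computation before Lemma~\ref{lem:gadget}, dominate $W$ through conflicts alone.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graph $G_{q,e}$ is finite, connected and without isolated vertices, as noted after Definition~\ref{def:graph}. Proposition~\ref{prop:unique} gives $\gamma=k=3q+e$ and the uniqueness of the minimum dominating set, Lemma~\ref{lem:indep}(c) gives $\beta_0=k+1$, and Proposition~\ref{prop:inverse} gives $\gamma'=k+q$.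
\end{proof}

\begin{remark}\label{rem:q1}
The hypothesis $q\ge2$ enters only in the inequality $q-1\ge1$. Propositions~\ref{prop:unique} and~\ref{prop:inverse} use no more than $q\ge1$, and for $q=1$ they describe graphs with $\gamma=e+3$ and $\gamma'=\beta_0=e+4$, for which \eqref{eq:conj} holds with equality.
\end{remark}

\section{The threshold in $\gamma$ and the best constant}\label{sec:threshold}

Krop, McDonald and Puleo \cite{KMP} proved that the inequality $\gamma'(G)\le\beta_0(G)$ holds whenever $\gamma(G)\le5$, and that $\gamma'(G)\le\frac32\beta_0(G)-1$ whenever $G$ is not complete. The first result and Theorem~\ref{thm:main} fit together without a gap.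

\begin{corollary}\label{cor:threshold}
Let $k\ge1$. The inequality $\gamma'(G)\le\beta_0(G)$ holds for all graphs $G$ without isolated vertices and with $\gamma(G)=k$ if and only if $k\le5$.
\end{corollary}

\begin{proof}
For $k\le5$ this is the first result quoted from \cite{KMP}. For $k\ge6$ the graph $G_{2,k-6}$ has $\gamma=k$ and $\gamma'>\beta_0$.
\end{proof}

\begin{corollary}\label{cor:constant}
Let $C$ be the smallest constant such that $\gamma'(G)\le C\beta_0(G)$ for all graphs $G$ without isolated vertices. Then $\frac43\le C\le\frac32$.
\end{corollary}

\begin{proof}
The graphs $G_{q,0}$ give $C\ge 4q/(3q+1)$ for all $q\ge2$, hence $C\ge\frac43$. The bound $\gamma'\le\frac32\beta_0$ holds for graphs that are not complete by the second result quoted from \cite{KMP}, and for complete graphs because $\gamma'=\beta_0=1$.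
\end{proof}

We do not determine $C$.

\begin{thebibliography}{9}

\bibitem{IDN}
\emph{The inverse domination number of a graph},
\texttt{https://combinatorialpress.com/\allowbreak article/\allowbreak ars/\allowbreak Volume\%20072/\allowbreak volume-72-paper-15.pdf}.

\bibitem{KMP}
Krop, McDonald and Puleo,
\emph{Upper bounds for inverse domination in graphs},
Theory and Applications of Graphs 8 (2021).

\end{thebibliography}
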